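# Structures of Scott rank exactly $\omega_1^x$, depending only on the Turing degree of $x$

## 1. Signatures in which every Scott rank is 1

Attach to each real $x\in 2^\omega$ a countable structure that $x$ can compute. Ask that Turing equivalent reals receive isomorphic structures, and that the complexity of the structure, measured by Scott rank, be exactly the first ordinal that $x$ cannot compute. Can this be done in a definable way? The slides "The Scott Rank of Countable Structures and the Isomorphism Relation" (https://www.mathnet.ru/PresentFiles/36522/Gao_Slides.pdf) conjecture that it cannot. We will see that for almost every signature it can.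

Here are the precise terms. Let $L$ be a recursive first-order signature. $X_L$ is the space of countable $L$-structures with universe $\omega$, each identified with the characteristic function of its atomic diagram. It is a Polish space, so we may speak of (lightface) $\Delta^1_1$ functions $2^\omega\to X_L$. A structure is computable in $x$ if its atomic diagram is. A total Turing functional $2^\omega\to X_L$ is in particular a $\Delta^1_1$ function. For $x\in2^\omega$, $\omega_1^x$ is the least ordinal not computable in $x$.

**Definition (Scott formulas).** For $M\in X_L$ and a tuple $\bar a$ in $M$ put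
$$\varphi_0^{M,\bar a}(\bar v)=\bigwedge\{\theta(\bar v):\theta \text{ atomic or negated atomic},\ M\models\theta[\bar a]\},$$
$$\varphi_{\alpha+1}^{M,\bar a}(\bar v)=\varphi_\alpha^{M,\bar a}(\bar v)\wedge\bigwedge_{b\in\omega}(\exists u)\varphi_\alpha^{M,\bar a^\frown b}(\bar v^\frown u)\wedge(\forall u)\bigvee_{b\in\omega}\varphi_\alpha^{M,\bar a^\frown b}(\bar v^\frown u),$$
and $\varphi_\lambda^{M,\bar a}=\bigwedge_{\alpha<\lambda}\varphi_\alpha^{M,\bar a}$ for limit $\lambda$. Write $(M,\bar a)\equiv_\alpha(N,\bar b)$ if $N\models\varphi_\alpha^{M,\bar a}[\bar b]$, and $(M,\bar a)\equiv_\infty(N,\bar b)$ if $\bar a,\bar b$ satisfy the same $L_{\omega_1\omega}$ formulas in $M$, $N$. Inside one structure we write simply $\bar a\equiv_\alpha\bar b$.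

**Definition (Scott rank).** $\rho(\bar a)$, or $\rho_M(\bar a)$, is the least $\beta$ such that for all $\bar b\in M$, $\bar a\equiv_\beta\bar b$ implies $\bar a\equiv_\infty\bar b$. The Scott rank $\mathrm{SR}(M)$ is the least $\alpha$ with $\alpha>\rho(\bar a)$ for all $\bar a\in M$.

**Conjecture.** There is no $\Delta^1_1$ function $F:2^\omega\to X_L$ such that

- (i) for each $x\in2^\omega$, $F(x)$ is computable in $x$;
- (ii) if $x\equiv_Ty$ then $F(x)\cong F(y)$;
- (iii) for each $x\in2^\omega$, $\mathrm{SR}(F(x))=\omega_1^x$.

There is a family of signatures for which the conjecture is true, for a dull reason.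

**Proposition 1.** Let $L$ have only constants and relation symbols of arity at most $1$. Then every $M\in X_L$ has $\mathrm{SR}(M)=1$. So no function satisfies (iii), and the conjecture holds for $L$.

**Proof.** We show that atomic information about a tuple already determines its automorphism orbit. Let $X$ be the set of values of constants in $M$, and let $\bar a\equiv_0\bar b$. Because the same formulas $v_i=v_j$ and $v_i=c$ hold of both tuples, the map $a_i\mapsto b_i$ together with $\mathrm{id}_X$ is a well-defined bijection $X\cup\bar a\to X\cup\bar b$. Call the set of unary predicates true of an element its color; the bijection preserves colors. Hence, in each color class, $\bar a\setminus X$ and $\bar b\setminus X$ have the same finite number of elements. Removing equally many elements from the part of the class outside $X$ leaves sets of equal cardinality, whether that part is finite or infinite. So the complements of $X\cup\bar a$ and of $X\cup\bar b$ in each class can be matched bijectively, and the map extends to an automorphism of $M$ taking $\bar a$ to $\bar b$. Automorphisms preserve all formulas, so $\bar a\equiv_\infty\bar b$. Thus $\rho(\bar a)=0$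 for every $\bar a$, and $\mathrm{SR}(M)=1\neq\omega_1^x$. $\square$

What changes in general? The proof worked because no symbol ties one element to another, so that a tuple has no surroundings to explore. Add one unary function symbol $p$ and an element $a$ acquires preimages, preimages of preimages, and so on. Atomic formulas in $a$ see $a,p(a),p^2(a),\dots$, but what lies above $a$ is visible only through quantifiers.

**Example.** Let $M$ consist of a point $q$ with $p(q)=q$, points $l_i$ and $s_i$ ($i\in\omega$) with $p(l_i)=p(s_i)=q$, and points $u_i$ with $p(u_i)=s_i$. Then $l_0\equiv_0 s_0$, but $l_0\not\equiv_1s_0$, since $u_0$ is a preimage of $s_0$ and $l_0$ has none. So $\rho(l_0)\ge1$. Conversely let $\bar a\equiv_1\bar b$. The map $p^i(a_j)\mapsto p^i(b_j)$ is a well-defined bijection commuting with $p$ between the closures of $\bar a$ and $\bar b$ under $p$. It respects whether a point has a preimage, hence sends $q,l$'s, $s$'s, $u$'s to points of the same kind. It extends to an automorphism: send the preimage of each $s_i$ to the preimage of its image, and match the infinitely many unused $l$'s and $s$'s. So $\rho(\bar a)\le1$ always, and $\mathrm{SR}(M)=2$.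

One unary function turns out to be enough for everything.

**Theorem A.** Let $L_p=\{p\}$, $p$ a unary function symbol. There is a total Turing functional (hence a $\Delta^1_1$ function) $F:2^\omega\to X_{L_p}$ such that for all $x,y\in2^\omega$: $F(x)$ is computable in $x$; $F(x)\cong F(y)\iff x\equiv_Ty$; $\mathrm{SR}(F(x))=\omega_1^x$.

**Theorem B.** Let $L$ be a recursive signature.

1. If $L$ has a function symbol of arity $\ge1$ or a relation symbol of arity $\ge2$, the conjecture fails for $L$: there is a total Turing functional $G:2^\omega\to X_L$ with (i), (iii) and $G(x)\cong G(y)\iff x\equiv_Ty$.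
2. Otherwise every $M\in X_L$ has $\mathrm{SR}(M)=1$, so no function satisfies (iii), and the conjecture holds for $L$ trivially.

Part 2 is Proposition 1. So the conjecture as a statement about every $L$ is false, and it fails for exactly the signatures in part 1.

## 2. Back-and-forth relations, and one step below Harrison's rank

Unwinding the definition, $\bar a\equiv_0\bar b$ means that the same atomic formulas hold. Further, $\bar a\equiv_{\alpha+1}\bar b$ iff $\bar a\equiv_\alpha\bar b$, and for all $c$ there is $d$ with $\bar ac\equiv_\alpha\bar bd$, and for all $d$ there is $c$ with $\bar ac\equiv_\alpha\bar bd$. At limits one takes the intersection. By induction on $\alpha$, $\equiv_\alpha$ is symmetric, is preserved when both tuples are permuted in the same way or restricted to the same subtuple, and becomes finer as $\alpha$ grows.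

The quantifier rank $\mathrm{qr}$ of an infinitary formula is $0$ for atomic formulas (with arbitrary terms), satisfies $\mathrm{qr}(\exists u\,\psi)=\mathrm{qr}(\forall u\,\psi)=\mathrm{qr}(\psi)+1$, is unchanged by negation, and is the supremum at infinitary conjunctions and disjunctions. Substituting terms for variables does not change it.

**Lemma 2.** If $\bar a\equiv_\alpha\bar b$ and $\mathrm{qr}(\psi)\le\alpha$, then $\psi[\bar a]\Leftrightarrow\psi[\bar b]$.

**Proof.** Induct on $\psi$, for all $\alpha$ and all tuples at once. Atomic formulas are decided by $\equiv_0$. Negations, conjunctions and disjunctions are immediate, since the parts have rank at most $\alpha$. Let $\psi=\exists u\,\chi$ with $\beta=\mathrm{qr}(\chi)$. Then $\beta+1\le\alpha$, so $\bar a\equiv_{\beta+1}\bar b$. If $\chi[\bar a,c]$ holds, choose $d$ with $\bar ac\equiv_\beta\bar bd$; by induction $\chi[\bar b,d]$. The converse is symmetric, and $\forall$ is $\neg\exists\neg$. $\square$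

In particular $\rho(\bar a)$ exists. If $\bar b\not\equiv_\infty\bar a$, some formula of countable quantifier rank separates them, so $\bar a\not\equiv_\beta\bar b$ for some countable $\beta$; take the supremum over the countably many $\bar b$. We also use Scott's theorem: *for countable $M$, $\bar a\equiv_\infty\bar b$ iff some automorphism of $M$ takes $\bar a$ to $\bar b$.*

How far is the target from known structures? Nadel's theorem says $\mathrm{SR}(M)\le\omega_1^M+1$ for every $M\in X_L$, where $\omega_1^M$ is the least ordinal not computable in $M$. So a structure computable in $x$ has rank at most $\omega_1^x+1$. Let $\eta$ be the order type of $(\mathbb Q,<)$. By a theorem of Harrison there is a $\Delta^1_1$ function $F:2^\omega\to X_{\{<\}}$ such that $F(x)$ is a computable-in-$x$ linear ordering of type $\omega_1^x(1+\eta)$. This $F$ satisfies (i) and (ii), and $\mathrm{SR}(F(x))=\omega_1^x+1$.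

So Harrison's function misses (iii) by exactly one. Read the definition to see what that one means. Rank $\omega_1^x+1$ says that all $\rho(\bar a)\le\omega_1^x$ and that some tuple has $\rho(\bar a)=\omega_1^x$. Since $\omega_1^x$ is a limit ordinal, rank $\omega_1^x$ says that *every single tuple has $\rho(\bar a)<\omega_1^x$, while these values are unbounded in $\omega_1^x$.* The complexity has to be spread over infinitely many tuples, with no one tuple carrying all of it.

## 3. Ranked trees

In $L_p$ the natural objects are trees, with $p$ as the parent function, and the natural invariant of a node is the rank of the tree above it. We fix an abstract kind of tree for which the back-and-forth analysis is easy, and only later ask for a computable one.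

Let $\infty$ be a symbol larger than all ordinals. Write $v\lhd w$ if $v<w$ or $w=\infty$; so $\infty\lhd\infty$.

**Definition (ranked tree).** Let $\lambda$ be a countable limit ordinal. A *$\lambda$-ranked tree* is a countable tree $K$ (every node has a finite level, the root $o$ having level $0$) with a function $\mathrm{val}:K\to\lambda\cup\{\infty\}$, $\mathrm{val}(o)=\infty$, and sets $R_n\subseteq\lambda\cup\{\infty\}$ with $R_0=\{\infty\}$ and $\infty\in R_n$ for all $n$, such that:

- (K1) if $s$ has level $n$, the values of the children of $s$ are exactly the $v\in R_{n+1}$ with $v\lhd\mathrm{val}(s)$, and each such value occurs at infinitely many children;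
- (K2) if $\mathrm{val}(s)\ge\gamma+1$ with $\gamma<\lambda$, then $s$ has infinitely many children of value $\ge\gamma$.

By (K1), values of level-$n$ nodes lie in $R_n$. Values drop strictly from an ordinal-valued node to its children, and the parent of a node of value $\infty$ has value $\infty$.

**Examples.** (a) The *full* $\lambda$-ranked tree: nodes are the sequences $\langle(v_1,k_1),\dots,(v_n,k_n)\rangle$ with $v_i\in\lambda\cup\{\infty\}$, $k_i\in\omega$ and $v_{i+1}\lhd v_i$. The value is $v_n$ (and $\infty$ for the root), and $R_n=\lambda\cup\{\infty\}$ for $n\ge1$. (K1) is clear, and (K2) holds because a node of value $\ge\gamma+1$ has children of value $\gamma$. (b) A *thin* example for $\lambda=\omega$: the same, but with $v_i\in R_i$, where $R_i=\{0,\dots,i-1\}\cup\{\infty\}$. (K1) is clear. For (K2), a node of finite value $v\ge\gamma+1$ at level $n$ has $v\le n-1$, so $v-1\in R_{n+1}$ is a value of children, and $v-1\ge\gamma$; a node of value $\infty$ has children of value $\infty$.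

We say that $K$ *sits in* a countable $L_p$-structure $M$ if $K\subseteq M$, $p(s)$ is the parent of $s$ for every node $s\ne o$, $p(o)\notin K$, and $p(u)\notin K$ for $u\in M\setminus K$. Then the preimages of a node are exactly its children. For instance $M=K\cup\{q\}$ with $p(o)=p(q)=q$.

**Rank formulas.** Values must be definable, with control on quantifier rank. Put
$$\psi_\gamma(v)=\bigwedge_{\delta<\gamma}\exists u\,(p(u)=v\wedge u\ne v\wedge\psi_\delta(u)).$$
By induction $\mathrm{qr}(\psi_\gamma)\le\sup_{\delta<\gamma}(\delta+1)\le\gamma$.

**Lemma 3.** If a $\lambda$-ranked tree $K$ sits in $M$, then for $s\in K$ and every countable ordinal $\gamma$,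
$$M\models\psi_\gamma[s]\iff\mathrm{val}(s)\ge\gamma.\tag{1}$$

**Proof.** Induct on $\gamma$. Suppose $\mathrm{val}(s)\ge\gamma$ and $\delta<\gamma$; we need a child of value $\ge\delta$. If $\mathrm{val}(s)=\infty$, there is a child of value $\infty$ by (K1). If $\mathrm{val}(s)$ is an ordinal, then $\delta<\gamma\le\mathrm{val}(s)<\lambda$, and (K2) gives the child. By induction it satisfies $\psi_\delta$. Conversely suppose $M\models\psi_\gamma[s]$. For each $\delta<\gamma$ there is, by induction, a child $t$ with $\mathrm{val}(t)\ge\delta$. As $\mathrm{val}(t)\lhd\mathrm{val}(s)$, we get $\mathrm{val}(s)\ge\delta+1$. This holds for all $\delta<\gamma$, so $\mathrm{val}(s)\ge\gamma$. $\square$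

**Lemma 4 (homogeneity).** Let $K,K'$ be $\lambda$-ranked trees with the same sets $R_n$. Let $h:S\to S'$ be a bijection between finite subtrees $S\subseteq K$, $S'\subseteq K'$ (closed under parents, possibly empty) that preserves parents, levels and values. Then $h$ extends to an isomorphism $K\to K'$.

**Proof.** We go back and forth. If $S=\emptyset$, map root to root. Suppose $t\notin\mathrm{dom}\,h$ is a child of $s\in\mathrm{dom}\,h$, with $s$ of level $n$. Then $\mathrm{val}(t)\in R_{n+1}$ and $\mathrm{val}(t)\lhd\mathrm{val}(s)=\mathrm{val}(h(s))$. By (K1) in $K'$, $h(s)$ has infinitely many children of value $\mathrm{val}(t)$; map $t$ to one that is not yet used. The range is treated symmetrically. To put a given node into the domain or the range, first add its missing ancestors, from below. Since the trees are countable, the union of the maps is an isomorphism. $\square$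

So within a ranked tree the values of the nodes of a finite subtree determine its orbit. The next lemma says that large values look alike for a long time.

A first guess might be that nodes of values $\ge\gamma$ are $\equiv_\gamma$. This is wrong because one move can jump high up the tree. The formula $\exists u\,(p^{m+1}(u)=v)$ has quantifier rank $1$. It holds of a node $s$ iff $s$ has a descendant $m+1$ levels above it, that is, iff $\mathrm{val}(s)\ge m+1$: strict descent gives one direction, and (K2) used $m+1$ times gives the other. So two different finite values are always told apart by a formula of rank $1$. A move to a node $l$ levels up consumes $l$ units of rank, and $l$ is not bounded in advance. Paying $\omega$ units for each move is enough.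

**Lemma 5.** Let $K$ be a $\lambda$-ranked tree sitting in $M$, and let $\gamma$ be a countable ordinal. Let $h:S\to S'$ be a bijection between finite subtrees of $K$ containing the root, preserving parents and levels, such that for each $s\in S$ either $\mathrm{val}(s)=\mathrm{val}(h(s))$ or both $\mathrm{val}(s),\mathrm{val}(h(s))\ge\omega\cdot\gamma$. Then for every tuple $\bar s$ from $S$ and every tuple $\bar c$ from $M\setminus K$, $(M,\bar s\bar c)\equiv_\gamma(M,h(\bar s)\bar c)$.

**Proof.** Induct on $\gamma$.

**Case $\gamma=0$.** The purpose is to check atomic formulas. The set $S\cup(M\setminus K)$ is closed under $p$, since $p(o)\notin K$. The map $h\cup\mathrm{id}_{M\setminus K}$ is injective on it, and it commutes with $p$: on non-root nodes because $h$ preserves parents, and at $o$ because $h(o)=o$. So atomic formulas are preserved.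

**Case $\gamma$ limit.** The hypothesis for $\gamma$ implies the hypothesis for every $\delta<\gamma$, so all $\equiv_\delta$ hold.

**Case $\gamma=\delta+1$.** The hypothesis for $\delta$ holds, so $\equiv_\delta$ holds. The hypotheses are symmetric under $h\mapsto h^{-1}$, so it suffices, given $u\in M$, to find $u'\in M$ with $\bar s\bar cu\equiv_\delta h(\bar s)\bar cu'$. If $u\notin K$, take $u'=u$ and use the induction hypothesis with $\bar cu$. If $u\in S$, take $u'=h(u)$. Otherwise there are $u_0\in S$ and $u_1,\dots,u_l=u$ outside $S$, with each $u_{i+1}$ a child of $u_i$. Put $u_0'=h(u_0)$. We choose $u_{i+1}'$ as a child of $u_i'$, with $u_1'\notin S'$ (hence all $u_i'\notin S'$ for $i\ge1$, since $S'$ is closed under parents), so that for all $i\le l$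
$$\mathrm{val}(u_i)=\mathrm{val}(u_i')\quad\text{or both}\quad\mathrm{val}(u_i),\mathrm{val}(u_i')\ge\omega\cdot\delta+(l-i).\tag{2}$$
For $i=0$, (2) holds because $\omega\cdot(\delta+1)=\omega\cdot\delta+\omega\ge\omega\cdot\delta+l$. Assume (2) for some $i<l$, let $v=\mathrm{val}(u_{i+1})$, and note that $u_i,u_i'$ have the same level.

If $v\lhd\mathrm{val}(u_i')$, then by (K1) $u_i'$ has infinitely many children of value $v$, because $v\in R_{n+1}$ where $n$ is the level of $u_i$. Choose one, outside $S'$ when $i=0$.

If not, then $\mathrm{val}(u_i')$ is an ordinal and $v\ge\mathrm{val}(u_i')$. Since $v\lhd\mathrm{val}(u_i)$, the values of $u_i$ and $u_i'$ differ, so by (2) $\mathrm{val}(u_i')\ge\omega\cdot\delta+(l-i)$. This is $\gamma'+1$ for $\gamma'=\omega\cdot\delta+(l-i-1)$, and $\gamma'<\mathrm{val}(u_i')<\lambda$. By (K2) $u_i'$ has infinitely many children of value $\ge\gamma'$; choose one, outside $S'$ when $i=0$. Also $v\ge\mathrm{val}(u_i')\ge\gamma'$. So (2) holds for $i+1$.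

At the end, $h\cup\{(u_i,u_i'):1\le i\le l\}$ is a bijection between finite subtrees that satisfies the hypothesis for $\delta$, and the induction hypothesis applies with $u'=u_l'$. $\square$

**Lemma 6 (siblings).** Let a $\lambda$-ranked tree $K$ sit in $M$. Let $t'$ be a node of level $n\ge1$ with $\mathrm{val}(t')=\infty$, and let $\gamma<\lambda$ be such that $\beta=\omega\cdot\gamma$ belongs to $R_n$. Then $t'$ has a sibling $t$ with $\mathrm{val}(t)=\beta$, and
$$(M,t'\bar c)\equiv_\gamma(M,t\bar c)\quad\text{for all tuples }\bar c\text{ from }M\setminus K,\tag{3}$$
while $M\models\psi_{\beta+1}[t']\wedge\neg\psi_{\beta+1}[t]$. In particular $\rho_M(t')>\gamma$.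

**Proof.** The parent $s$ of $t'$ has value $\infty$, so $t$ exists by (K1). Apply Lemma 5 to the map that fixes $s$ and its ancestors and sends $t'$ to $t$; both $\infty$ and $\beta$ are $\ge\omega\cdot\gamma$. This gives (3). The statement on $\psi_{\beta+1}$ is (1). So $t'\equiv_{\gamma'}t$ for all $\gamma'\le\gamma$ but $t'\not\equiv_\infty t$, hence $\rho_M(t')>\gamma$. $\square$

## 4. The full tree overshoots at its first level

Take $\lambda=\omega_1^y$, which satisfies $\omega\cdot\gamma<\lambda$ for $\gamma<\lambda$. The first thing to try is the full $\lambda$-ranked tree.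

**Proposition 7.** Let $\omega\cdot\gamma<\lambda$ for all $\gamma<\lambda$, and let a $\lambda$-ranked tree with $\lambda\subseteq R_1$ sit in $M$. Then $\rho_M(t')\ge\lambda$ for every level-$1$ node $t'$ of value $\infty$, and $\mathrm{SR}(M)\ge\lambda+1$.

**Proof.** For every $\gamma<\lambda$ the ordinal $\omega\cdot\gamma$ is in $R_1$, so Lemma 6 gives $\rho_M(t')>\gamma$. $\square$

The failure is the one we located in Harrison's ordering: one node has siblings of all values $\beta<\lambda$, and it takes all of $\lambda$ to tell it from them. The remedy is to ration the values level by level. We want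

- (K3) every $\beta<\lambda$ belongs to some $R_n$ with $n\ge1$;
- (K5) for each $n$ there is $\delta_n<\lambda$ such that all ordinals in $R_n$ are $<\delta_n$.

With (K3), Lemma 6 still makes $\rho$ unbounded in $\lambda$. With (K5), the value of a level-$n$ node is decided by the formulas $\psi_\gamma$ with $\gamma\le\delta_n$, so no single node needs more than a fixed ordinal below $\lambda$.

For $\lambda=\omega$ the thin example (b) meets (K3) and (K5) with finite sets $R_n\cap\omega$. For larger $\lambda$ finite sets do not work. If a level-$n$ node has a limit value $v$, then (K1) and (K2) force $R_{n+1}\cap v$ to be cofinal in $v$. So $R_{n+1}$ must contain a cofinal sequence for each limit in $R_n$, and it must stay bounded below $\lambda$. Moreover the tree must be computable in $y$. A $y$-computable construction works with a $y$-computable linear order of which the ordinals below $\omega_1^y$ form only an initial part, and it cannot tell which elements lie in that part. It will also add cofinal sequences below ill-founded elements, and we must make sure that these do not run cofinally through the well-founded part. The next two sections do this.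

## 5. A linear order whose well-founded part has type $\omega_1^y$

The following standard facts are used (see Sacks, *Higher Recursion Theory*, and Moschovakis, *Descriptive Set Theory*).

- The set $\{(y,z):z\in\Delta^1_1(y)\}$ is $\Pi^1_1$.
- Normal form: a $\Sigma^1_1$ set of pairs of reals is $\{(y,z):\exists w\,\forall n\,(y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S\}$ for some computable tree $S$, with $w$ ranging over $\omega^\omega$.
- Spector: a $\Delta^1_1(y)$ well-ordering of a subset of $\omega$ has type $<\omega_1^y$.
- $\omega_1^y$ is closed under ordinal $+$ and $\cdot$.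

The Kleene–Brouwer order on finite sequences is: $s<_{KB}t$ if $s$ properly extends $t$, or $s(n)<t(n)$ at the first $n$ where they differ.

**Lemma 8.** There is, uniformly computably in $y\in2^\omega$, a linear ordering $<_y$ of $\omega$ with greatest element $0$ such that, with $W_y=\{a:\{b:b<_ya\}\text{ is well-ordered by }<_y\}$:

- (a) $0\notin W_y$;
- (b) $W_y$ has order type $\omega_1^y$;
- (c) no $\Delta^1_1(y)$ set $A\subseteq W_y$ is cofinal in $W_y$.

**Proof.**

**Step 1: a tree with paths, none of them simple.** The set $\{(y,z):z\notin\Delta^1_1(y)\}$ is $\Sigma^1_1$; let $S$ be as in the normal form for it. Let $T^y$ be the $y$-computable tree of all (coded) sequences $(z{\restriction}n,w{\restriction}n)$ with $(y{\restriction}n,z{\restriction}n,w{\restriction}n)\in S$. Only countably many reals are $\Delta^1_1(y)$, so some $z$ is not, and $T^y$ has a path. No path is $\Delta^1_1(y)$, because a path computes some $z\notin\Delta^1_1(y)$.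

**Step 2: the order, and (a).** List $T^y$, which is infinite, without repetition and uniformly computably in $y$ as $t_0=\emptyset,t_1,t_2,\dots$. Let $i<_yj$ iff $t_i<_{KB}t_j$. All nonempty sequences properly extend $\emptyset$, so $0$ is greatest. If $f$ is a path, then $f{\restriction}1>_{KB}f{\restriction}2>_{KB}\cdots$ is an infinite descending sequence below $\emptyset$, so $0\notin W_y$.

**Step 3: $<_y$ has no $\Delta^1_1(y)$ infinite descending sequence.** This replaces "well-founded" in what follows. Suppose $(s_i)$ is a $\Delta^1_1(y)$ sequence in $T^y$ with $s_0>_{KB}s_1>_{KB}\cdots$. We define $f$ so that for each $n$, all but finitely many $s_i$ extend $f{\restriction}n$. For $n=0$ nothing is required. Suppose this holds for $n$. At most one $s_i$ equals $f{\restriction}n$, so for all large $i$ we have $|s_i|>n$ and $s_i\supseteq f{\restriction}n$. For such $i$, if $s_{i+1}(n)\ne s_i(n)$ then $n$ is the first difference and $s_{i+1}(n)<s_i(n)$. So $s_i(n)$ is non-increasing and eventually constant; let $f(n)$ be that constant. Then $f$ is a path through $T^y$, and $f(n)=\lim_is_i(n)$ is arithmetic in $(s_i)$, so $f$ is $\Delta^1_1(y)$. This contradicts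 Step 1.

**Step 4: shape of $W_y$.** $W_y$ is an initial segment. It is well-ordered, since a descending sequence in $W_y$, from its second term on, lies in some $\{b:b<_ya\}$ with $a\in W_y$. The set $\omega\setminus W_y$ contains $0$ and has no $<_y$-least element: if $a$ were least, then $\{b:b<_ya\}\subseteq W_y$ would be well-ordered, so $a\in W_y$.

**Step 5: (b).** For $a\in W_y$ the segment $\{b:b<_ya\}$ is a $y$-computable well-order, so it has type $<\omega_1^y$; hence $W_y$ has type $\le\omega_1^y$. Suppose its type is $\alpha<\omega_1^y$, and let $V$ be a $y$-computable well-order of type $\alpha$. Then $a\in W_y$ iff $\{b:b\le_ya\}$ embeds in $V$, so $W_y$ is $\Sigma^1_1(y)$. By its definition it is $\Pi^1_1(y)$, hence it is $\Delta^1_1(y)$. Put $g_0=0$ and let $g_{i+1}$ be the numerically least element of $\omega\setminus W_y$ that is $<_yg_i$; it exists by Step 4. This is a $\Delta^1_1(y)$ descending sequence, contradicting Step 3.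

**Step 6: (c).** If $A\subseteq W_y$ is $\Delta^1_1(y)$ and cofinal, then $W_y=\{a:\exists b\in A\ a\le_yb\}$ is $\Delta^1_1(y)$. So $<_y$ restricted to $W_y$ is a $\Delta^1_1(y)$ well-order of type $\omega_1^y$ by (b), contradicting Spector. $\square$

Put $\mathrm{rk}(a)=\mathrm{otp}\{b:b<_ya\}$ for $a\in W_y$, and $\mathrm{rk}(a)=\infty$ for $a\notin W_y$. On $W_y$, $\mathrm{rk}$ is an order isomorphism onto $\omega_1^y$.

## 6. Rationing the values: the sets $A_n$ and the tree $K(y)$

Fix $y$. For each $a$ we need a $y$-computable cofinal sequence below $a$, of type at most $\omega$. Run through the elements $b<_ya$ in the numerical order of $\omega$ and keep the records: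
$$C(a)=\{b<_ya:\ \forall b'<b\ (b'<_ya\to b'<_yb)\}.$$
For example, if the elements below $a$ are exactly $1,3,4,7$, with $3<_y1<_y7<_y4<_ya$, then $C(a)=\{1,4\}$: the number $3$ fails because of $1$, and $7$ fails because of $4$.

- (C1) On $C(a)$ the order $<_y$ agrees with the numerical order, so $C(a)$ is well-ordered by $<_y$ of type $\le\omega$. Indeed, if $b'<b$ are in $C(a)$ then $b'<_ya$, so $b'<_yb$.
- (C2) If $d<_ya$, there is $b\in C(a)$ with $d\le_yb$. Let $b$ be the $<_y$-largest element of the finite nonempty set $\{b'\le d:b'<_ya\}$. If $b''<b$ and $b''<_ya$, then $b''$ is in this set and differs from $b$, so $b''<_yb$. Hence $b\in C(a)$.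
- (C3) If $a<_ya'$, $b\in C(a')$ and $b<_ya$, then $b\in C(a)$. For if $b'<b$ and $b'<_ya$, then $b'<_ya'$, so $b'<_yb$.

Let $A_0=\{0\}$ and
$$A_{n+1}=A_n\cup\{n\}\cup\bigcup_{a\in A_n}C(a).$$
These sets are uniformly c.e. in $y$. Fix finite sets $A_{n,k}$, increasing in $k$, with $A_n=\bigcup_kA_{n,k}$, uniformly computable in $y$. As a toy run, for the order $0>1>2>\cdots$ we get $C(i)=\{i+1\}$ and $A_n=\{0,\dots,n\}$.

**Lemma 9.**

- (A1) $0\in A_n\subseteq A_{n+1}$ and $\bigcup_nA_n=\omega$.
- (A2) If $a\in A_n$ and $d<_ya$, there is $b\in A_{n+1}$ with $d\le_yb<_ya$.
- (A3) $A_n$ is well-ordered by $<_y$.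
- (A4) $\delta_n^y:=\sup\{\mathrm{rk}(a)+1:a\in A_n\cap W_y\}<\omega_1^y$.

**Proof.** (A1) is clear since $n\in A_{n+1}$, and (A2) is (C2).

(A3) Here we show that the cofinal sequences, taken together, create no descending sequence. Induct on $n$; $A_0$ is a single point. A finite union of well-ordered subsets of a linear order is well-ordered, so it suffices to treat $\bigcup_{a\in A_n}C(a)$. Suppose $b_0>_yb_1>_y\cdots$ with $b_i\in C(a_i)$, $a_i\in A_n$. By the induction hypothesis there is a $<_y$-least element $a$ of $A_n$ among those lying above some $b_i$; say $a>_yb_{i_0}$. Let $i\ge i_0$. Then $b_i<_ya$. As $a_i>_yb_i$, minimality gives $a\le_ya_i$. If $a=a_i$ then $b_i\in C(a)$; if $a<_ya_i$ then $b_i\in C(a)$ by (C3). So $C(a)$ contains an infinite descending sequence, contradicting (C1).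

(A4) This is where boundedness comes from: well-ordering makes the cut at $W_y$ visible from inside $A_n$. The set $A_n\setminus W_y$ contains $0$, so by (A3) it has a $<_y$-least element $g$. Since $W_y$ is an initial segment, $A_n\cap W_y=\{a\in A_n:a<_yg\}$. This set is c.e. in $y$, in particular $\Delta^1_1(y)$. By Lemma 8(c) it is not cofinal in $W_y$, so there is $c\in W_y$ above all of its elements, and $\delta_n^y\le\mathrm{rk}(c)<\omega_1^y$. $\square$

**The tree.** $K(y)$, also written $K_y$, is the set of sequences $s=\langle(a_1,k_1),\dots,(a_n,k_n)\rangle$, $n\ge0$, with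
$$0>_ya_1>_y\cdots>_ya_n\quad\text{and}\quad a_i\in A_{i,k_i}\ (1\le i\le n).$$
It is a tree, uniformly computable in $y$. The node $s$ has level $n$ and carries the element $\ell(s)=a_n\in A_n$, with $\ell(\emptyset)=0$. Put $\mathrm{val}(s)=\mathrm{rk}(\ell(s))$ and $R_n^y=\{\mathrm{rk}(a):a\in A_n\}$.

**Proposition 10.** With these data $K(y)$ is an $\omega_1^y$-ranked tree. It satisfies (K3) and (K5): every $\beta<\omega_1^y$ is in some $R_n^y$ with $n\ge1$, and all ordinals in $R_n^y$ are $<\delta_n^y<\omega_1^y$.

**Proof.** Since $0\in A_n\setminus W_y$ we have $\infty\in R_n^y$; also $R_0^y=\{\infty\}$ and $\mathrm{val}(\emptyset)=\infty$.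

(K1) Let $s$ have level $n$. Its children carry exactly the $b\in A_{n+1}$ with $b<_y\ell(s)$, each $b$ with infinitely many $k$. So every value of a child lies in $R_{n+1}^y$, and it is $\lhd\mathrm{val}(s)$: if $\ell(s)\in W_y$ then $b\in W_y$ and $\mathrm{rk}(b)<\mathrm{rk}(\ell(s))$, and otherwise $\mathrm{val}(s)=\infty$. Conversely let $v\in R_{n+1}^y$ with $v\lhd\mathrm{val}(s)$. If $v$ is an ordinal, let $b\in A_{n+1}\cap W_y$ have rank $v$. Then $b<_y\ell(s)$, either by comparing ranks or because $W_y$ is an initial segment not containing $\ell(s)$. If $v=\infty$, then $\mathrm{val}(s)=\infty$. Since $\omega\setminus W_y$ has no least element, there is $d<_y\ell(s)$ with $d\notin W_y$, and (A2) gives $b\in A_{n+1}$ with $d\le_yb<_y\ell(s)$. Then $b\notin W_y$, so $\mathrm{rk}(b)=\infty$. In each case the value $v$ occurs at infinitely many children.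

(K2) Let $s$ have level $n$ and $\mathrm{val}(s)\ge\gamma+1$, $\gamma<\omega_1^y$. If $\mathrm{val}(s)=\infty$, use (K1) with $v=\infty$. Otherwise take $d$ with $\mathrm{rk}(d)=\gamma$; then $d<_y\ell(s)$, and (A2) gives $b\in A_{n+1}$ with $d\le_yb<_y\ell(s)$. So $\mathrm{rk}(b)\ge\gamma$, and infinitely many children carry $b$.

(K3) is (A1): if $\beta=\mathrm{rk}(a)$, then $a\in A_n$ for some $n\ge1$. (K5) is (A4). $\square$

**Finite approximations.** Later we must build $K(y)$ while only finitely much of $y$ is known. Fix an oracle algorithm $E$ that decides $K(y)$ from $y$. For $\sigma\in2^{<\omega}$ let $K_\sigma$ consist of $\emptyset$ and all $s$ such that every nonempty initial segment $s'$ of $s$ (including $s$) has code $<|\sigma|$ and is accepted by $E^\sigma$ in at most $|\sigma|$ steps using only oracle bits $<|\sigma|$. Then $K_\sigma$ is a finite tree, uniformly decidable. If $\sigma\subseteq\sigma'$ then $K_\sigma\subseteq K_{\sigma'}$, and $\bigcup_mK_{y\restriction m}=K(y)$.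

## 7. All reals below $x$ at once: the functional $F$

The tree $K(x)$ is computable in $x$, but the sets $R_n^x$ are read off from the numbering in which $x$ presents $<_x$. Nothing in the construction makes them depend only on the degree of $x$. To obtain (ii), use *all* reals $y\le_Tx$: let $F(x)$ be a disjoint union of infinitely many copies of each $K(y)$, $y\le_Tx$, each marked by $y$.

This meets a computability obstacle. There is no uniformly $x$-computable list $y_0,y_1,\dots$ of all the reals $y\le_Tx$, since $n\mapsto1-y_n(n)$ would be computable in $x$ and not on the list. So we run all the computations, including those that never become total. A computation that stops producing bits after a finite string $\tau$ leaves a finite component depending only on $\tau$. Every finite string arises in this way, infinitely often, for every $x$. So the leftover components are the same for all $x$.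

**Components.** For $\tau\in2^{\le\omega}$ let $C_\tau$ be the $L_p$-structure with elements

- $q$ with $p(q)=q$, and $r$ with $p(r)=q$;
- $m_0,m_1$ with $p(m_0)=p(m_1)=r$;
- for each $n<|\tau|$ a *tag chain* $g_{n,0},\dots,g_{n,2n+\tau(n)}$ with $p(g_{n,0})=q$ and $p(g_{n,j+1})=g_{n,j}$;
- the nodes of $K_\tau$, with $p(\text{node})$ its parent and $p(o)=r$ for the root $o=\emptyset$.

We call $\tau$ the label of $C_\tau$. For instance $C_\emptyset=\{q,r,m_0,m_1,o\}$. The tag chain for $n=0$ has $1$ or $2$ elements according to the bit $\tau(0)$, the one for $n=1$ has $3$ or $4$, and so on. If $\sigma\subseteq\tau$, then $C_\sigma$ is a $p$-closed substructure of $C_\tau$. For finite $\sigma$, $C_\sigma$ is finite. For infinite $y$, the tree $K_y$ sits in $C_y$ in the sense of Section 3.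

**The functional.** Let $\Phi_e^x$ be the $e$-th partial function computable in $x$. Let $\tau_e^x\in2^{\le\omega}$ be the longest $\tau$ with $\Phi_e^x(n){\downarrow}=\tau(n)\in\{0,1\}$ for all $n<|\tau|$. Let $\tau_{e,s}^x$ be the longest such $\tau$ of length $\le s$ using computations of at most $s$ steps. So $\tau_{e,s}^x\subseteq\tau_{e,s+1}^x$ and $\bigcup_s\tau_{e,s}^x=\tau_e^x$. Let $F(x)$ be the structure on the infinite, uniformly $x$-computable set
$$\{(e,u,s):u\in C_{\tau^x_{e,s}},\ s=0\text{ or }u\notin C_{\tau^x_{e,s-1}}\}$$
with $p(e,u,s)=(e,p(u),s')$, where $s'\le s$ is the unique stage at which $p(u)$ enters; transfer it to $\omega$ by the increasing enumeration of codes. Thus $F$ is a total Turing functional, hence $\Delta^1_1$, and **(i)** holds. For each $e$ the triples with first entry $e$ form a copy of $\bigcup_sC_{\tau_{e,s}^x}=C_{\tau_e^x}$.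

Let $\Gamma_x=2^{<\omega}\cup\{y\in2^\omega:y\le_Tx\}$. Every $\tau_e^x$ lies in $\Gamma_x$. Every $\tau\in\Gamma_x$ is $\tau_e^x$ for infinitely many $e$: for finite $\tau$, use programs that print $\tau$ and then diverge. So
$$F(x)\cong\bigsqcup_{\tau\in\Gamma_x}(\text{infinitely many copies of }C_\tau).\tag{4}$$
If $x\equiv_Ty$, then $\Gamma_x=\Gamma_y$ and $F(x)\cong F(y)$. This is **(ii)**.

**Reading the label at finite rank.** This gives the converse of (ii), and it is also what makes the upper bound on the rank possible: finite-rank formulas must tell components with different labels apart. Each $C_\tau$ is connected, so the components of $F(x)$ (connected components of the graph of $p$) are the copies in (4). Each has exactly one fixed point, its $q$. The other preimages of $q$ are $r$, which has the three preimages $m_0,m_1,o$, and the $g_{n,0}$; tag elements have at most one preimage.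

For $l\ge1$ let $\chi_l(t)$ say: there is $u$ with $p^{l-1}(u)=t$ such that $u$ has no preimage and, for $1\le j\le l-1$, $p^j(u)$ has exactly one preimage. Let $\theta_l(v)$ say: $p(v)=v$ and there is $t\ne v$ with $p(t)=v$ and $\chi_l(t)$. These are first-order. The formula $\chi_l$ fails at $r$, which has three preimages. It holds at $g_{n,0}$ iff the chain has $l$ elements, that is, $l=2n+\tau(n)+1$. Hence in $C_\tau$, for $i<2$,
$$\theta_{2n+i+1}(q)\iff n<|\tau|\text{ and }\tau(n)=i.\tag{5}$$
So the isomorphism type of a component determines its label, and $F(x)\cong F(y)$ implies $\Gamma_x=\Gamma_y$. Then $x\le_Ty$ and $y\le_Tx$. Hence $F(x)\cong F(y)\iff x\equiv_Ty$.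

**Lemma 11.** Let $y$ be infinite. For the elements $w$ of components labeled $y$, the following finite-rank conditions hold exactly as indicated; "$w$ is $r$-like" abbreviates: $p^2(w)=p(w)\ne w$ and $w$ has at least two preimages.

- $w=q$ iff $p(w)=w$; and $w=r$ iff $w$ is $r$-like.
- $w\in\{m_0,m_1\}$ iff $p(w)$ is $r$-like and $w$ has no preimage.
- $w$ is a node of level $n$ iff $p^{n+1}(w)$ is $r$-like and $p^n(w)$ has a preimage.
- $w=g_{n,j}$ iff $p^{j+2}(w)=p^{j+1}(w)\ne p^j(w)$ and $\chi_{2n+y(n)+1}(p^j(w))$.

**Proof.** The elements $w\ne q$ with $p(w)=q$ are $r$, with three preimages, and the $g_{n,0}$, with at most one; so $r$-like means $w=r$. The root $o$ has value $\infty$, so it has a preimage by (K1), while $m_0,m_1$ have none. This gives the second and third items, because $p^n(w)=o$ iff $w$ is a node of level $n$. For the last item, the condition says that $p^j(w)$ is a preimage of $q$ other than $q$ and satisfies $\chi_{2n+y(n)+1}$. So it is $g_{n,0}$, since chains for different $n$ have different lengths, and then $w=g_{n,j}$. $\square$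

## 8. Every tuple of $F(x)$ has $\rho<\omega_1^x$

**Proposition 12.** $\rho(\bar a)<\omega_1^x$ for every tuple $\bar a$ of $F(x)$. Hence $\mathrm{SR}(F(x))\le\omega_1^x$.

**Proof.** Let $M=F(x)$, identified with the disjoint union (4), and $\lambda=\omega_1^x$. Let $a^*$ be the closure of $\bar a$ under $p$. It is finite, since applying $p$ repeatedly always leads to a fixed point. Let $\kappa$ be the maximum of $\omega$ and all $\delta_n^y$ such that $a^*$ contains a level-$n$ node of $K_y$ in a component with infinite label $y$. Here $y\le_Tx$, so $\delta_n^y<\omega_1^y\le\lambda$; these are finitely many ordinals, so $\kappa<\lambda$. We show: if $\bar a\equiv_\kappa\bar b$, then some automorphism of $M$ maps $\bar a$ to $\bar b$. Then $\rho(\bar a)\le\kappa$.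

**Step 1: match the components.** We first find where each piece of $\bar a$ must go. Let $b^*$ be the closure of $\bar b$ under $p$. By $\equiv_0$, $h(p^i(a_j))=p^i(b_j)$ is a well-defined bijection $a^*\to b^*$ commuting with $p$. It matches fixed points with fixed points, so it induces a bijection $D\mapsto D'$ between the components meeting $a^*$ and those meeting $b^*$, with $h$ mapping $a^*\cap D$ onto $b^*\cap D'$. For large $N$, $p^N(a_j)$ is the fixed point of its component, and the formulas $\theta_l(p^N(v_j))$ have finite quantifier rank. As $\kappa\ge\omega$, Lemma 2 and (5) show that $D$ and $D'$ have the same label. It remains to extend each $h{\restriction}(a^*\cap D)$ to an isomorphism $D\to D'$.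

**Step 2: finite label.** Now $D$ is finite and can be described outright. Let $\bar c$ be the part of $\bar a$ in $D$. Consider the first-order formula: "there are distinct elements $\bar u$ with the diagram of $D$, with the relevant $v_j$ at the corresponding places of $\bar u$, and $\forall w\,(p(w)\in\bar u\to w\in\bar u)$." It has finite quantifier rank and holds of $\bar c$, so it holds of the corresponding part of $\bar b$. The witnesses form a connected set closed under $p$ and under preimages, that is, a component; it contains the relevant $b_j$, so it is $D'$. This gives an isomorphism $D\to D'$ that sends $a_j$ to $b_j$ and commutes with $p$, so it extends $h{\restriction}(a^*\cap D)$.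

**Step 3: infinite label $y$.** Here the values of nodes must be preserved, and $\kappa$ was chosen for that. Elements of $a^*$ are terms in $\bar a$ and $h$ sends them to the same terms in $\bar b$, so by Lemma 2 every condition of finite rank is preserved in both directions. By Lemma 11, $h$ sends $q,r,g_{n,j}$ to the elements of the same name, elements $m_i$ to elements $m_{i'}$, and level-$n$ nodes to level-$n$ nodes. Let $s\in a^*$ be a level-$n$ node. Both $\mathrm{val}(s)$ and $\mathrm{val}(h(s))$ are in $R_n^y$, whose ordinal elements are $<\delta_n^y\le\kappa$. By (1), applied to the trees sitting in $M$, an element of $R_n^y$ that is the value of a node is determined by the truth values of $\psi_\gamma$, $\gamma\le\delta_n^y$, at the node: it is $\infty$ if $\psi_{\delta_n^y}$ holds, and otherwise it is the largest $\gamma$ for which $\psi_\gamma$ holds. Since $\mathrm{qr}(\psi_\gamma)\le\gamma\le\kappa$, these truth values agree at $s$ and $h(s)$. So $\mathrm{val}(h(s))=\mathrm{val}(s)$.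

Thus $h$ restricts to a bijection between finite subtrees (closed under parents, possibly empty) of the copies of $K_y$ in $D$ and $D'$, preserving parents, levels and values. By Lemma 4 it extends to an isomorphism of these copies. Add $q\mapsto q$, $r\mapsto r$, $g_{n,j}\mapsto g_{n,j}$, and the bijection of $\{m_0,m_1\}$ that agrees with $h$ where $h$ is defined. This is an isomorphism $D\to D'$ extending $h{\restriction}(a^*\cap D)$.

**Step 4: the remaining components.** Only finitely many components meet $a^*$, and likewise $b^*$. After removing them, infinitely many components of each label in $\Gamma_x$ remain on both sides; match them label by label. The union of all these isomorphisms is an automorphism of $M$ taking $\bar a$ to $\bar b$. $\square$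

## 9. The values of $\rho$ are unbounded in $\omega_1^x$

**Proposition 13.** $\mathrm{SR}(F(x))\ge\omega_1^x$.

**Proof.** Let $M=F(x)$, $\lambda=\omega_1^x$. As $x\le_Tx$, there is a component with label $x$; let $K$ be its copy of $K_x$, a $\lambda$-ranked tree sitting in $M$. Let $\gamma<\lambda$. Since $\lambda>\omega$ is closed under multiplication, $\beta=\omega\cdot\gamma<\lambda$. By (K3) there is $n\ge1$ with $\beta\in R_n^x$. By (K1), used $n$ times starting from the root, $K$ has a node $t'$ of level $n$ and value $\infty$. Lemma 6 gives $\rho_M(t')>\gamma$, so $\mathrm{SR}(M)>\gamma$. As $\gamma<\lambda$ was arbitrary, $\mathrm{SR}(M)\ge\lambda$. $\square$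

Comparing with Proposition 7: there one node $t'$ at level $1$ worked for all $\gamma$; here the level $n$ of $t'$ has to grow with $\gamma$, because $R_n^x\cap\lambda$ is bounded by $\delta_n^x$.

Propositions 12 and 13 give $\mathrm{SR}(F(x))=\omega_1^x$, which is **(iii)**. With Section 7, Theorem A is proved. $\blacksquare$

## 10. From $\{p\}$ to every signature with a non-constant function or a binary relation

Part 2 of Theorem B is Proposition 1. For part 1 we code $p$ into $L$ and interpret all other symbols harmlessly.

**Step 1: the structure $G(x)$.** Constants need a value that is chosen uniformly. Let $e_0$ be an index of the oracle computation that diverges on every input for every oracle, so $\tau_{e_0}^x=\emptyset$ for all $x$. Let $c=c_x\in F(x)$ be the fixed point of the component with index $e_0$. Define $G(x)$ on the universe of $F(x)$ as follows. If $L$ has a function symbol of arity $\ge1$, choose one, $f$, and set $f(a_1,\dots,a_k)=p(a_1)$. Otherwise choose a relation symbol $R$ of arity $k\ge2$ and set $R(a_1,\dots,a_k)\iff p(a_1)=a_2$. All other relations are false everywhere, all other function symbols of arity $\ge1$ are first projections,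 and all constants denote $c$. Then $G$ is a total Turing functional, and $G(x)$ is computable in $x$.

**Step 2: isomorphism.** If $x\equiv_Ty$, then by (4) there is an isomorphism $F(x)\to F(y)$ taking $c_x$ to $c_y$, since both are fixed points of components labeled $\emptyset$. So $G(x)\cong G(y)$. Conversely, $p$ is definable in $G(x)$ by a formula independent of $x$: $p(a)=f(a,\dots,a)$ in the function case, and $p(a)=b\iff R(a,b,\dots,b)$ in the relation case. So $G(x)\cong G(y)$ implies $F(x)\cong F(y)$, hence $x\equiv_Ty$.

**Step 3: naming $c$ does not change the rank.** Let $M=F(x)$, $\lambda=\omega_1^x$, $N=G(x)$. Let $M'=(M,c)$ in the signature $\{p,c\}$ if $L$ has constants, and $M'=M$ otherwise. We claim $\rho_{M'}(\bar a)<\lambda$ for all $\bar a$, and that for each $\gamma<\lambda$ there is $t'$ with $\rho_{M'}(t')>\gamma$; so $\mathrm{SR}(M')=\lambda$. If $M'=M$, this is Sections 8 and 9. Otherwise, by induction on $\alpha$, $\bar a\equiv_\alpha\bar b$ in $M'$ iff $\bar ac\equiv_\alpha\bar bc$ in $M$, and the same is true of $\equiv_\infty$. Hence $\rho_{M'}(\bar a)\le\rho_M(\bar ac)<\lambda$ by Proposition 12. For the second claim, take $t,t'$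 as in the proof of Proposition 13. The element $c$ is not in $K$, so (3) with $\bar c=(c)$ gives $t'\equiv_\gamma t$ in $M'$, while $\psi_{\beta+1}$ shows $t'\not\equiv_\infty t$. So $\rho_{M'}(t')>\gamma$.

**Step 4: comparison of $\equiv_\infty$.** $M'$ and $N$ have the same automorphisms: $p$ is definable in $N$, $c$ is named in $N$ exactly when $L$ has constants, and the interpretations in $N$ are definable in $M'$. By Scott's theorem $\equiv_\infty$ is the same in both.

**Step 5: the function case.** We show that $\equiv_0$ is the same in $M'$ and $N$. Every $L$-term evaluates in $N$ to some $p^i(v_j)$ or to $c$, since $f$ applies $p$ to its first argument, the other functions return their first argument, and $p(c)=c$. Conversely every $p^i(v_j)$ is the value of an $L$-term, obtained by iterating $v\mapsto f(v,\dots,v)$. In both structures atomic formulas therefore express the same equalities, and all relations of $N$ are false. So $\equiv_0$, hence every $\equiv_\alpha$, hence $\rho$, is the same for $M'$ and $N$, and $\mathrm{SR}(N)=\lambda$.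

**Step 6: the relation case.** Now atomic formulas of $N$ are weaker than those of $M'$, and we bound the loss. Terms of $N$ evaluate to some $v_j$ or to $c$, and $R(t_1,\dots,t_k)$ means $p(t_1)=t_2$. So $\equiv_0^{M'}$ implies $\equiv_0^N$, and by induction $\equiv_\alpha^{M'}$ implies $\equiv_\alpha^N$ for all $\alpha$. Conversely each atomic formula of $M'$, an equality between terms built with $p$, is expressible in $N$ by a formula of finite quantifier rank that quantifies over the intermediate values. By Lemma 2, $\equiv_\omega^N$ implies $\equiv_0^{M'}$, and by induction $\equiv_{\omega+\alpha}^N$ implies $\equiv_\alpha^{M'}$: at successors use $\omega+(\alpha+1)=(\omega+\alpha)+1$, and at limits $\omega+\alpha=\sup_{\delta<\alpha}(\omega+\delta)$. Together with Step 4,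
$$\rho_{M'}(\bar a)\le\rho_N(\bar a)\le\omega+\rho_{M'}(\bar a).$$
Indeed, if $\beta=\rho_N(\bar a)$ and $\bar a\equiv_\beta^{M'}\bar b$, then $\bar a\equiv_\beta^N\bar b$, so $\bar a\equiv_\infty\bar b$. If $\beta=\rho_{M'}(\bar a)$ and $\bar a\equiv_{\omega+\beta}^N\bar b$, then $\bar a\equiv_\beta^{M'}\bar b$, so $\bar a\equiv_\infty\bar b$. Since $\lambda>\omega$ is closed under addition, all $\rho_N(\bar a)$ are $<\lambda$, and by Step 3 they are unbounded in $\lambda$. So $\mathrm{SR}(N)=\lambda=\omega_1^x$, and Theorem B is proved. $\blacksquare$
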